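# Zeros in the unit disc of the power series of the $\beta$-expansion of unity

## 1. The guess: infinitely many zeros, about $\frac1{2(1-r)}$ of them in $|z|<r$

Pick a real number $\beta>1$ at random, expand $1$ in base $\beta$, and use the digits as coefficients of a power series. How many zeros does the series have in the open unit disc? The answer that one would first guess is: infinitely many, for almost every $\beta$. We make the question precise, say why one guesses this, and test the guess.

For $\beta>1$ let $T_\beta:[0,1]\to[0,1)$, $T_\beta(x)=\beta x-\lfloor\beta x\rfloor$, be the beta-transformation. The Rényi $\beta$-expansion of unity is $d_\beta(1)=0.t_1t_2t_3\dots$ with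
$$t_i=\lfloor\beta\,T_\beta^{\,i-1}(1)\rfloor\quad(i\ge1),\qquad T_\beta^0(1)=1 .$$
So $t_1=\lfloor\beta\rfloor$, all digits satisfy $0\le t_i\le\lfloor\beta\rfloor$, and $1=\sum_{i\ge1}t_i\beta^{-i}$. Put
$$f_\beta(z)=-1+\sum_{i\ge1}t_iz^i .$$
Bounded coefficients make $f_\beta$ analytic in $D=\{|z|<1\}$, and $f_\beta(1/\beta)=0$. The following conjecture of Flatto, Lagarias and Poonen is stated in "On the dichotomy of Perron numbers and beta-conjugates".

**Conjecture (Flatto, Lagarias, Poonen).** The set of real numbers $\beta>1$ such that $f_\beta$ has infinitely many zeros in the open unit disc has full Lebesgue measure.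

*Why one guesses yes.* For a typical $\beta$ one expects the digits to show no pattern. Replace them by the friendliest patternless coefficients: let $F(z)=\sum_{k\ge0}\zeta_kz^k$ with $\zeta_k$ independent standard complex Gaussians ($\mathbf E|\zeta_k|^2=1$, rotation-invariant law). Then $F(re^{i\theta})$ is complex Gaussian with variance $\sum_kr^{2k}=1/(1-r^2)$, so $\mathbf E\log|F(re^{i\theta})|=\frac12\log\frac1{1-r^2}+\mathbf E\log|\zeta_0|$. If $n(t)$ counts the zeros in $|z|<t$, Jensen's formula says
$$\int_0^rn(t)\frac{dt}t=\int_0^{2\pi}\log|F(re^{i\theta})|\frac{d\theta}{2\pi}-\log|\zeta_0| .$$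
Taking expectations, $\int_0^r\mathbf En(t)\frac{dt}t=\frac12\log\frac1{1-r^2}$. Hence $\mathbf En(r)=\frac{r^2}{1-r^2}$ for a.e. $r$, and for all $r$ because $\mathbf En$ is left-continuous. As $r\to1$ this is asymptotic to $\frac1{2(1-r)}$.

*Tests.*

* $\beta=k\ge2$ an integer: $t_1=k$, $T_\beta(1)=0$, so $f_\beta(z)=-1+kz$. One zero.
* $\beta=\phi=\frac{1+\sqrt5}2$: $T_\beta(1)=\phi-1$ and $\phi(\phi-1)=1$, so $d_\beta(1)=0.11$ and $f_\beta(z)=-1+z+z^2$, with zeros $1/\phi$ and $-\phi$. One zero in $D$.
* $\beta=\phi^2=\phi+1$: $t_1=2$, $T_\beta(1)=\phi-1$, and $\phi^2(\phi-1)=\phi=1+(\phi-1)$. So every later digit is $1$, and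
$$f_{\phi^2}(z)=-1+2z+\frac{z^2}{1-z}=\frac{-1+3z-z^2}{1-z},$$
with zeros $\frac{3\pm\sqrt5}2=\phi^{\pm2}$. One zero in $D$.
* If $d_\beta(1)$ is eventually periodic with period $p$, then $f_\beta$ is a polynomial divided by $1-z^p$, so it has finitely many zeros.

Every case that we can compute by hand contradicts the guess. But the digit sequence determines $\beta$ (the right side of $1=\sum t_i\beta^{-i}$ is strictly decreasing in $\beta$), so only countably many $\beta$ have an eventually periodic expansion. The tests show that the word "almost" is needed, and that no computable example will be representative. The guess is nevertheless correct.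

## 2. Jensen and Parseval give an upper bound only

Let $n_\beta(r)$ be the number of zeros of $f_\beta$ in $|z|<r$, with multiplicity, and $L_\beta(r)=\int_0^rn_\beta(t)\frac{dt}t$. The sensible first attempt copies the computation above. Since $|f_\beta(0)|=1$, Jensen's formula, concavity of $\log$ and Parseval's identity give, with $B=\lfloor\beta\rfloor\ge1$,
$$L_\beta(r)=\int_0^{2\pi}\log|f_\beta(re^{i\theta})|\frac{d\theta}{2\pi}\le\tfrac12\log\Big(1+\sum_it_i^2r^{2i}\Big)\le\tfrac12\log\Big(1+\frac{B^2r^2}{1-r^2}\Big)\le\tfrac12\log\frac{B^2}{1-r^2}.\tag{1}$$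
The last step is $1-r^2+B^2r^2\le B^2$, that is $(1-r^2)(1-B^2)\le0$.

To get infinitely many zeros we need $L_\beta$ unbounded, hence a *lower* bound for the mean of $\log|f_\beta|$. Parseval tells us that the mean square is large when many digits are nonzero. Here the attempt stops: the mean square does not bound the mean of the logarithm from below. For $\beta=\phi^2$ the mean square on $|z|=r$ is $1+4r^2+\frac{r^4}{1-r^2}$, of order $\frac1{1-r}$. Yet the only zero is $\phi^{-2}$, so $L_\beta(r)=\log(\phi^2r)\le2\log\phi$ for $\phi^{-2}<r<1$. All the mean square sits near $z=1$.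

So we must know the size of $f_\beta$ near *most* points of the circle. For random coefficients it should be about $(1-r)^{-1/2}$ near each $e^{i\theta}$. We shall find the limiting law of $f_\beta$, as a random analytic function, in a window of size $1-r$ around $e^{i\theta}$.

## 3. Three theorems, and the zoom $z=e^{i\theta-w/N}$

$|\cdot|$ also denotes Lebesgue measure, and $\mathbb H=\{\operatorname{Re}w>0\}$.

**Theorem 1.** For Lebesgue-a.e. $\beta>1$, $f_\beta$ has infinitely many zeros in $D$.

**Theorem 2.** (i) For a.e. $\beta>1$ the following holds for *every* analytic $g$ on $D$ with $g(z)=o((1-|z|)^{-1/2})$ as $|z|\to1$: the zeros of $f_\beta-g$ accumulate at every point of the unit circle. In particular the zeros of $f_\beta$ do, and $f_\beta$ takes every complex value infinitely often in every sector.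
(ii) The set of $\beta>1$ for which the zeros of $f_\beta$ accumulate at every point of the unit circle is residual (comeagre) in $(1,\infty)$.

**Theorem 3.** (a) For every $\beta>1$ and $0<r<1$: $L_\beta(r)\le\log\lfloor\beta\rfloor+\frac12\log\frac1{1-r^2}$; hence $\liminf_{r\to1}(1-r)n_\beta(r)\le\frac12$.
(b) For every compact interval $J\subset(1,\infty)$ and $\varepsilon>0$: $|\{\beta\in J:(1-r)n_\beta(r)<\frac12-\varepsilon\}|\to0$ as $r\to1$.
(c) $L_\beta(r)/\log\frac1{1-r}\to\frac12$ in $L^1(J)$; and for a.e. $\beta$, $\limsup_{r\to1}L_\beta(r)/\log\frac1{1-r}=\frac12$ and $\limsup_{r\to1}(1-r)n_\beta(r)\ge\frac12$.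

It is not claimed that $(1-r)n_\beta(r)\to\frac12$ for a.e. $\beta$. Theorem 1 is the conjecture, so the conjecture is true.

**Proof of Theorem 3(a).** The bound is (1). If $\liminf_{r\to1}(1-r)n_\beta(r)>\frac12$, there are $\varepsilon>0$ and $r_0<1$ with $(1-t)n_\beta(t)\ge\frac12+\varepsilon$ for $r_0\le t<1$. Then $L_\beta(r)\ge\int_{r_0}^r\frac{1/2+\varepsilon}{1-t}dt=(\frac12+\varepsilon)\log\frac1{1-r}-O(1)$, while (1) gives $L_\beta(r)\le\frac12\log\frac1{1-r}+O(1)$. This is a contradiction. $\square$

For the rest, zoom in. With $N$ large and $w\in\mathbb H$, the point $z=e^{i\theta-w/N}$ has $|z|=e^{-\operatorname{Re}w/N}$, and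
$$\Phi_\theta(w)=N^{-1/2}f_\beta(e^{i\theta-w/N})$$
should be of order one. Suppose that $\Phi_\theta$, suitably normalized, converges in law to a random analytic function $G$ on $\mathbb H$ that has a zero in some fixed disc with positive probability. By Rouché, $f_\beta$ then has a zero within distance of order $1/N$ from $e^{i\theta}$, with probability bounded below. Two obstacles remain.

First, $\beta$ is at once the base and the point being expanded, so the digits have no visible independence. In a *fixed* base $b$, the digits of a uniform random $x\in[0,1)$ split into i.i.d. blocks. To use this, fix the first $n$ digits of $d_\beta(1)$. This confines $\beta$ to a tiny interval $I$, on which the base is almost constant, and the next digits then behave like those of a uniform $x$ in base $a=\inf I$. The number $n$ must be much smaller than $N^{1/2}$, so that the frozen digits are invisible in $\Phi_\theta$, and much larger than $\log N$, so that the approximation lasts for $N^2$ digits. There is room between these.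

Second, positive probability is not probability one. But the limit is the same on *every* such interval $I$. So the good set occupies a fixed fraction of each $I$; these intervals shrink to almost every point, and Lebesgue's density theorem shows that the bad set is null.

Throughout, $J=[\beta_-,\beta_+]\subset(1,\infty)$ is a compact nondegenerate interval, and $C,c>0$ are constants depending only on $J$ (and, once fixed, on $\theta,\theta'$, a compact set $K$ and test coefficients). They may change from line to line.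

## 4. Intervals of $\beta$ on which the first $n$ digits are constant

This section describes how $(1,\infty)$ is cut up by the first $n$ digits. Write $t_i(\beta)$ for the digits and $\varphi_n(\beta)=T_\beta^n(1)$. For a word $w=w_1\dots w_n$ put $I_w=\{\beta>1:t_i(\beta)=w_i,\ i\le n\}$; its *order* is $n$.

**Lemma 4 (structure).** If $I_w\ne\emptyset$, then $I_w$ is an interval $[a,b)$ with $a>1$, or $(1,b)$. On it $\varphi_n$ is continuous and strictly increasing, with infimum $0$ (so $\varphi_n(a)=0$ if $I_w=[a,b)$) and a supremum $c\le1$ that is not attained. Moreover, for a digit $d\ge0$, $I_{wd}\neq\emptyset$ iff $d<bc$, and then $\sup_{I_{wd}}\varphi_{n+1}=\min(1,bc-d)$.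

**Proof.** Induction on $n$. For $n=1$: $I_1=(1,2)$, $I_k=[k,k+1)$ for $k\ge2$, and $\varphi_1=\beta-k$ with $k=w_1$, so $c=1$. Suppose the description holds for $w$. Then $\beta\mapsto\beta\varphi_n(\beta)$ is continuous on $I_w$ and strictly increasing, since for $\beta<\beta'$ we have $0\le\varphi_n(\beta)<\varphi_n(\beta')$. Its infimum is $0$ and its supremum $bc$ is not attained. Now $I_{wd}=\{\beta\in I_w:d\le\beta\varphi_n(\beta)<d+1\}$. The range of $\beta\varphi_n$ is $[0,bc)$ or $(0,bc)$, so $I_{wd}\ne\emptyset$ iff $d<bc$. For $d\ge1$ it is closed on the left, at the point where $\beta\varphi_n=d$; for $d=0$ it has the left end of $I_w$. It is always open on the right. On it $\varphi_{n+1}=\beta\varphi_n-d$ has infimum $0$ and unattained supremum $\min(1,bc-d)$. $\square$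

**Definition (full).** $I_w$ is *full* if $\sup_{I_w}\varphi_n=1$. Write $I_n(\beta)=I_{t_1(\beta)\dots t_n(\beta)}$; $n$ is a *full time* of $\beta$ if $I_n(\beta)$ is full.

If $d^*$ is the largest digit with $d^*<bc$, then $d<d^*$ gives $bc-d>1$. So *every child $I_{wd}$ except the one with the largest digit is full.*

*Example.* On $I_1=(1,2)$ we have $\beta\varphi_1=\beta^2-\beta$ with range $(0,2)$, so $I_{10}=(1,\phi)$ and $I_{11}=[\phi,2)$. Here $b=2$, $c=1$, and both children are full ($\min(1,2-1)=1$). For $I_{10}$ we have $bc=\phi$, so its children are $I_{100}$ (full) and $I_{101}$, on which $\sup\varphi_3=\phi-1<1$. So $I_{101}$ is not full.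

*Measurability.* There are countably many $I_w$, so digits are Borel functions of $\beta$. For compact $E\subset D$, the map $\beta\mapsto f_\beta|_E\in C(E)$ is, on each bounded range of $\beta$, a uniform limit of countably-valued Borel maps (truncate the series), hence Borel. All sets of $\beta$ below that are defined through such restrictions are Borel.

**Lemma 5 (derivative).** On $I_w$, of order $n$,
$$\varphi_n'(\beta)=\beta^{n-1}\Big(\sum_{i\le n}i\,w_i\beta^{-i}+n\beta^{-n}\varphi_n(\beta)\Big)\ge\beta^{n-1}\frac{\lfloor\beta\rfloor}\beta\ge\tfrac12\beta^{n-1}.\tag{2}$$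
Consequently $|I_w\cap[\beta_-,\infty)|\le2\beta_-^{1-n}$.

**Proof.** Iterating $\varphi_{n+1}=\beta\varphi_n-w_{n+1}$ gives $\varphi_n=\beta^nh$ with $h=1-\sum_{i\le n}w_i\beta^{-i}$, so $h=\beta^{-n}\varphi_n$. Then $\varphi_n'=n\beta^{n-1}h+\beta^n\sum_{i\le n}iw_i\beta^{-i-1}$, which is the formula. Keep only the term $i=1$, with $w_1=\lfloor\beta\rfloor$, and use $\beta<\lfloor\beta\rfloor+1\le2\lfloor\beta\rfloor$. Finally, $\varphi_n$ increases by at most $1$ over $I_w\cap[\beta_-,\infty)$ and has slope at least $\frac12\beta_-^{n-1}$ there. $\square$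

**Lemma 6 (full times are frequent).** All but countably many $\beta>1$ have infinitely many full times. For $q<Q$,
$$|\{\beta\in J:\text{no full time in }(q,Q]\}|\le(\beta_++1)^q\cdot2\beta_-^{1-Q}.\tag{3}$$

**Proof.** If $\beta\in I_w$ has no full time $>|w|$, then after $w$ each digit is the largest possible one. So $w$ determines the digit sequence of $\beta$, hence $\beta$. There is at most one such $\beta$ per word, and there are countably many words. For (3): there are at most $(\beta_++1)^q$ words $w$ of length $q$ with $I_w\cap J\ne\emptyset$. For each, the $\beta\in I_w\cap J$ without full time in $(q,Q]$ lie in one interval of order $Q$ (always take the last child). Apply Lemma 5. $\square$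

## 5. Uniform $x$ in a fixed base: i.i.d. blocks

Now fix $b\in J$, let $x$ be uniform on $[0,1)$ (law $\mathbf P_b$), with digits $x_i=\lfloor bT_b^{i-1}x\rfloor$. This section finds the independence.

For a word $s$ let $[s]\subset[0,1)$ be the set of $x$ whose expansion begins with $s$, with $[\emptyset]=[0,1)$. If $[s]\ne\emptyset$ call $s$ *$b$-admissible*. Then $T_b^{|s|}$ maps $[s]$ affinely with slope $b^{|s|}$ onto $[0,c_s)$, where $c_\emptyset=1$. The child $sd$ is admissible iff $d<bc_s$, and $c_{sd}=\min(1,bc_s-d)$. In particular $|[s]|=b^{-|s|}c_s$.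

**Definition ($b$-full).** $s$ is *$b$-full* if $c_s=1$.

As before, all children of $s$ but the one with the largest digit are $b$-full. If $s$ is full, then conditionally on $[s]$ the point $T_b^{|s|}x$ is uniform on $[0,1)$, and $sr$ is full iff $r$ is full, because the recursion for $c$ restarts from $1$.

Let $\tau_0=0$, $\tau_{k+1}=\min\{n>\tau_k:x_1\dots x_n\text{ full}\}$, $\ell_k=\tau_{k+1}-\tau_k$, and let $\omega_k=x_{\tau_k+1}\dots x_{\tau_{k+1}}$ be the $k$-th *cycle*.

**Lemma 7 (regeneration).** One has
$$\mathbf P_b(\tau_1>i)\le b^{-i}.\tag{4}$$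
Almost surely all $\tau_k$ are finite, the cycles $\omega_0,\omega_1,\dots$ are i.i.d., and each moment $\mathbf E\ell_0^j$ is bounded by a constant depending on $j$ and $J$. If $r\ne\emptyset$ is full without proper nonempty full prefix, then $\mathbf P_b(\omega_0=r)=b^{-|r|}$. Two such words are $r=0$, and $r=10^p$ where $p\ge0$ is minimal with $b^p(b-1)\ge1$; here $p\le p_0$ for any $p_0=p_0(J)$ with $\beta_-^{p_0}(\beta_--1)\ge1$.

**Proof.** If no prefix of length $1,\dots,i$ is full, then $x_1,\dots,x_i$ are successively the largest admissible digits. So $x$ lies in one particular cylinder, of length at most $b^{-i}$. This is (4), and it bounds the moments since $b\ge\beta_-$. Let $r_0,\dots,r_k$ be nonempty full words without proper nonempty full prefix. Then $r_0\dots r_k$ is full and its nonempty full prefixes are exactly $r_0,\ r_0r_1,\dots,\ r_0\dots r_k$. So $\{\omega_0=r_0,\dots,\omega_k=r_k\}=[r_0\dots r_k]$ has probability $\prod_jb^{-|r_j|}$. This is the i.i.d. property with the stated law; the probabilities $b^{-|r|}$ sum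 to $1$ by (4), and all $\tau_k$ are a.s. finite. Finally, $c_0=\min(1,b)=1$. The digit $1$ is admissible as $1<b$, $c_1=\min(1,b-1)$, and by induction $c_{10^i}=\min(1,b^i(b-1))$, so $10^i$ is full exactly when $b^i(b-1)\ge1$. The bound on $p$ holds since $b\ge\beta_-$. $\square$

*Example.* For $b=\phi$: $c_0=1$, $c_1=\phi-1$, and $\phi c_1=1$, so $1$ has the only child $10$, with $c_{10}=1$. The cycles are $0$ and $10$, with probabilities $\phi^{-1}+\phi^{-2}=1$.

## 6. Parameter space looks like a fixed base for exponentially many digits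

Let $I=I_{w_0}=[a,a')\subset J$ be full, of order $n$. The aim is to compare the digits of $\beta$ beyond the $n$-th, for $\beta$ uniform on $I$ (law $\mathbf P_I$), with the digits of $x$ under $\mathbf P_a$. The base must be the *left* end of $I$, for the next lemma to hold.

**Lemma 8 (fullness is inherited).** If $s$ is $a$-admissible then $I_{w_0s}\ne\emptyset$ and $\sup_{I_{w_0s}}\varphi_{n+|s|}\ge c_s$. In particular, if $s$ is $a$-full then $I_{w_0s}$ is full.

**Proof.** For $s=\emptyset$ this is fullness of $I$. Suppose it holds for $s$; let $b'=\sup I_{w_0s}$ and $c'=\sup_{I_{w_0s}}\varphi_{n+|s|}\ge c_s$. Since $I_{w_0s}\subset[a,a')$ is nonempty and open on the right, $b'>a$. If $sd$ is $a$-admissible, then $d<ac_s\le b'c'$, so $I_{w_0sd}\neq\emptyset$ by Lemma 4, and the supremum of $\varphi_{n+|s|+1}$ on it is $\min(1,b'c'-d)\ge\min(1,ac_s-d)=c_{sd}$. $\square$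

**Lemma 9 (lengths).** There are $\delta_n\to0$, depending only on $J$, such that for every $a$-full $s$ with $n+|s|\le\beta_-^{n/2}$,
$$\Big|\frac{|I_{w_0s}|}{a^{-|s|}|I|}-1\Big|\le\delta_n.\tag{5}$$

**Proof.** Since $I_{w_0s}$ is full, $\int_{I_{w_0s}}\varphi_m'\,d\beta=1$ with $m=n+|s|$. So it is enough to know that $\varphi_m'$ is nearly constant, with a constant that depends on $s$ only through the factor $a^{|s|}$. Put $\Sigma(\beta)=\sum_{i\le n}i\,w_{0,i}\beta^{-i}$, so $\Sigma(a)\ge\lfloor a\rfloor/a\ge\frac12$. For $\beta\in I$ we have $1\le\beta/a\le1+|I|\le e^{|I|}$, hence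
$$e^{-n|I|}\Sigma(a)\le\Sigma(\beta)\le\Sigma(a),\qquad a^{m-1}\le\beta^{m-1}\le a^{m-1}e^{m|I|}.$$
By (2) for the word $w_0s$, on $I_{w_0s}$ the quantity $\varphi_m'/\beta^{m-1}$ is at least $\Sigma(\beta)$ and at most
$$\Sigma(\beta)+\sum_{i>n}i\beta_+\beta_-^{-i}+m\beta_-^{-m}\le\Sigma(a)(1+Cn\beta_-^{-n}),$$
because $\sum_{i\ge n}i\beta_-^{-i}\le Cn\beta_-^{-n}$, $m\beta_-^{-m}$ is one of the terms of this sum, and $\Sigma(a)\ge\frac12$. Integrating over $I_{w_0s}$,
$$\frac{e^{-m|I|}(1+Cn\beta_-^{-n})^{-1}}{a^{m-1}\Sigma(a)}\le|I_{w_0s}|\le\frac{e^{n|I|}}{a^{m-1}\Sigma(a)}.$$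
The same holds for $s=\emptyset$, $m=n$. Divide:
$$e^{-(m+n)|I|}(1+Cn\beta_-^{-n})^{-1}\le\frac{|I_{w_0s}|}{a^{-|s|}|I|}\le e^{2n|I|}(1+Cn\beta_-^{-n}).$$
Since $|I|\le2\beta_-^{1-n}$ and $n\le m\le\beta_-^{n/2}$, both sides tend to $1$ at a rate depending only on $J$. $\square$

**Lemma 10 (total variation).** If $n+2M\le\beta_-^{n/2}$, then the laws of $(t_{n+1},\dots,t_{n+M})$ under $\mathbf P_I$ and of $(x_1,\dots,x_M)$ under $\mathbf P_a$ differ on every event by at most $2\delta_n+\eta_M$, where $\eta_M=\beta_-^{-M}/(\beta_--1)$.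

**Proof.** Lemma 9 compares only full words, so we stop at the first full time after $M$. Let $\mathcal S$ be the set of $a$-full words $s$ with $M\le|s|\le2M$ having no $a$-full proper prefix of length $\ge M$. No word of $\mathcal S$ is a proper prefix of another, so the cylinders $[s]$, $s\in\mathcal S$, are disjoint, and so are the intervals $I_{w_0s}$.

The part of $[0,1)$ not covered by these cylinders consists of the $x$ with no full time in $[M,2M]$. If $j<M$ is the last full time before $M$ (possibly $j=0$), then by the restart property and (4) this has probability at most $a^{-(2M-j)}$. Summing, the uncovered measure is at most $\sum_{j<M}a^{-(2M-j)}\le\frac{a^{-M}}{a-1}\le\eta_M$.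

Let $\mathcal A$ be a set of words of length $M$ and $\mathcal T=\{s\in\mathcal S:s_1\dots s_M\in\mathcal A\}$. For $s\in\mathcal S$, $\mathbf P_a([s])=a^{-|s|}$ and $\mathbf P_I(I_{w_0s})=|I_{w_0s}|/|I|$. So by (5), $\mathbf P_I(\bigcup_{\mathcal T}I_{w_0s})$ and $\mathbf P_a(\bigcup_{\mathcal T}[s])$ differ by at most $\delta_n$. With $\mathcal T=\mathcal S$ this gives $\mathbf P_I(\beta\notin\bigcup_{\mathcal S}I_{w_0s})\le\delta_n+\eta_M$. Therefore
$$\mathbf P_I(\mathcal A)\le\mathbf P_I\Big(\bigcup_{\mathcal T}I_{w_0s}\Big)+\delta_n+\eta_M\le\mathbf P_a\Big(\bigcup_{\mathcal T}[s]\Big)+2\delta_n+\eta_M\le\mathbf P_a(\mathcal A)+2\delta_n+\eta_M,$$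
$$\mathbf P_a(\mathcal A)\le\mathbf P_a\Big(\bigcup_{\mathcal T}[s]\Big)+\eta_M\le\mathbf P_I\Big(\bigcup_{\mathcal T}I_{w_0s}\Big)+\delta_n+\eta_M\le\mathbf P_I(\mathcal A)+\delta_n+\eta_M.\qquad\square$$

## 7. The limit of $N^{-1/2}f_\beta(e^{i\theta-w/N})$ is a Gaussian analytic function

*The limit.* If the digits were noise of variance one, then $N^{-1/2}\sum_ix_ie^{i\theta i}e^{-wi/N}$ would have covariance close to $\frac1N\sum_ie^{-(w+\overline{w'})i/N}\approx\int_0^\infty e^{-t(w+\overline{w'})}dt$. So let $G$ be the centered circular complex Gaussian analytic function on $\mathbb H$ (that is, $\mathbf E\,G(w)G(w')=0$) with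
$$\mathbf E\,G(w)\overline{G(w')}=\frac1{w+\overline{w'}}=\int_0^\infty e^{-t(w+\overline{w'})}dt .$$
It exists, and here it is explicitly:
$$G(w)=\frac{\sqrt2}{1+w}\sum_{k\ge0}\zeta_k\Big(\frac{w-1}{w+1}\Big)^k,\qquad\zeta_k\text{ i.i.d. standard complex Gaussians.}\tag{6}$$
Indeed $q=\frac{w-1}{w+1}$ maps $\mathbb H$ into $D$, and a.s. $\sum\zeta_kq^k$ has radius of convergence $1$. With $q'=\frac{w'-1}{w'+1}$ we have $1-q\overline{q'}=\frac{2(w+\overline{w'})}{(w+1)(\overline{w'}+1)}$. So the covariance of (6) is $\frac2{(1+w)(1+\overline{w'})}\cdot\frac1{1-q\overline{q'}}=\frac1{w+\overline{w'}}$.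

*The space.* For $K$ a closed disc or closed rectangle in $\mathbb H$, let $A(K)\subset C(K)$ be the closed subspace of functions continuous on $K$ and analytic in its interior, with the sup norm. It is complete and separable. Recall that $X_l\Rightarrow X$ in $A(K)$ means $\mathbf E\chi(X_l)\to\mathbf E\chi(X)$ for bounded continuous $\chi$. It is unaffected by perturbations of $X_l$ that tend to $0$ in probability in norm, or by changes of law whose total variation tends to $0$. It follows from tightness together with convergence of finite-dimensional laws (Prokhorov). It implies $\liminf\mathbf P(X_l\in\mathcal U)\ge\mathbf P(X\in\mathcal U)$ for open $\mathcal U$ (portmanteau).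

**Proposition 11.** Let $I_l\subset J$ be full of order $n_l\to\infty$, and $N_l$ real with $(\log N_l)^2\le n_l\le N_l^{1/4}$. Let $\theta\in(0,2\pi)\setminus\{\pi\}$. There are deterministic $\gamma_{l,\theta}\in\mathbb C\setminus\{0\}$, depending only on $I_l$ and $\theta$, continuous in $\theta$ and bounded by a constant depending only on $J$, such that under $\mathbf P_{I_l}$, $\gamma_{l,\theta}\Phi_\theta\Rightarrow G$ in $A(K)$, where $\Phi_\theta$ is formed with $N=N_l$. If also $\theta'\in(0,2\pi)\setminus\{\pi\}$, $\theta'\ne\theta$, $\theta+\theta'\ne2\pi$, then $(\gamma_{l,\theta}\Phi_\theta,\gamma_{l,\theta'}\Phi_{\theta'})\Rightarrow(G,G')$ with $G'$ an independent copy of $G$.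

*Why $0$ and $\pi$ are excluded.* For these angles $\Phi_\theta(w)$ is real for real $w$. So $\gamma_l\Phi_\theta(w)$ lies on a line through $0$, and any limit law is carried by a line, whereas $G(w)$ has a density on $\mathbb C$.

**Proof.** Drop $l$. Let $a=\inf I\in J$, $M=\lceil N^2\rceil$, $u_0=\min_K\operatorname{Re}w$, $z=e^{i\theta-w/N}$. Note $N\to\infty$. All estimates are uniform in $a\in J$.

**Step 1: pass to a fixed base.** This step discards the frozen digits and replaces the following $M$ by those of a uniform $x$. Write $f_\beta(z)=P(z)+z^n\sum_{i\le M}t_{n+i}z^i+R(z)$ with $P(z)=-1+\sum_{i\le n}t_iz^i$. On $K$ we have $|z|\le e^{-u_0/N}$, so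
$$N^{-1/2}|P|\le CnN^{-1/2}\le CN^{-1/4}\to0,\qquad|R|\le\frac{\beta_+e^{-u_0N}}{1-e^{-u_0/N}}\to0 .$$
Further $z^n=e^{in\theta}e^{-nw/N}$, and $e^{-nw/N}\to1$ uniformly on $K$ because $n/N\to0$. Since $N\le e^{\sqrt n}$, we have $n+2M\le\beta_-^{n/2}$ for large $n$, so Lemma 10 applies and its error $2\delta_n+\eta_M$ tends to $0$. So we may replace $(t_{n+i})_{i\le M}$ under $\mathbf P_I$ by $(x_i)_{i\le M}$ under $\mathbf P_a$. Adding the terms $x_iz^i$ with $i>M$ changes the sum by $o(1)$ uniformly on $K$, by the bound used for $R$. So with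
$$Y_\theta(w)=N^{-1/2}\sum_{i\ge1}x_iz^i$$
it suffices to find $\sigma=\sigma(\theta)>0$, depending only on $a$ and $\theta$, continuous in $\theta$ and bounded below in terms of $J$, with $Y_\theta/\sigma\Rightarrow G$, and the joint version. Then $\gamma_\theta=e^{-in\theta}/\sigma$ does the job.

**Step 2: rewrite the series as a sum of martingale differences.** The cycles are i.i.d., but the contribution of a cycle does not have mean zero. We correct it by a telescoping term. For a word $r$ let $W(r;z)=\sum_{j\le|r|}r_jz^j$, and put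
$$g(z)=\mathbf Ez^{\ell_0},\qquad m(z)=\mathbf EW(\omega_0;z),\qquad\mu=\mathbf E\ell_0\in[1,C].$$
On $|z|\le1$ both $g$ and $m$ are bounded and Lipschitz with constants $C$, because $|z^\ell-z'^\ell|\le\ell|z-z'|$, $|W(r;z)-W(r;z')|\le\beta_+|r|^2|z-z'|$, and the moments of $\ell_0$ are bounded. Since $\mathbf P(\ell_0=1)\ge\mathbf P(\omega_0=0)\ge\beta_+^{-1}$,
$$|1-g(e^{i\psi})|\ge\mathbf E(1-\cos\psi\ell_0)\ge\beta_+^{-1}(1-\cos\psi).\tag{7}$$
For $w\in K$, $|e^{i\theta-w/N}-e^{i\theta}|\le|w|/N\le C/N$. So for large $N$, $|1-g|$ is bounded below at $e^{i\theta}$ and at all points $z=e^{i\theta-w/N}$, $w\in K$. Hence $c(z)=\frac{m(z)}{1-g(z)}$ satisfies $|c(z)|\le C$ and $|c(z)-c(e^{i\theta})|\le C/N$. Put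
$$\xi_k(z)=W(\omega_k;z)+c(z)(z^{\ell_k}-1),\qquad\mathbf E\xi_k(z)=m-c(1-g)=0 .$$
Since $\sum_k(z^{\tau_{k+1}}-z^{\tau_k})=-1$ for $|z|<1$, cutting the series at the times $\tau_k$ gives
$$\sum_{i\ge1}x_iz^i=\sum_{k\ge0}z^{\tau_k}W(\omega_k;z)=c(z)+\sum_{k\ge0}z^{\tau_k}\xi_k(z).\tag{8}$$

*Example.* For $a=\phi$ (cycles $0$ and $10$): $g=\frac z\phi+\frac{z^2}{\phi^2}$, $m=\frac z{\phi^2}$, and $\xi=c(z-1)$ or $z+c(z^2-1)$ with probabilities $\phi^{-1},\phi^{-2}$. The mean is $c(g-1)+m=0$.

In (8), $N^{-1/2}c(z)\to0$ uniformly on $K$. Also $|\xi_k(z)-\xi_k(e^{i\theta})|\le C\ell_k^2/N$ on $K$. Since $\tau_k\ge k$ and $\ell_k$ has bounded second moment,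
$$\mathbf E\sup_KN^{-1/2}\sum_k|z|^{\tau_k}|\xi_k(z)-\xi_k(e^{i\theta})|\le CN^{-3/2}\sum_ke^{-u_0k/N}\,\mathbf E\ell_k^2\le CN^{-1/2}\to0 .$$
So it suffices to treat, with $\xi_k:=\xi_k(e^{i\theta})$,
$$Y^\circ(w)=N^{-1/2}\sum_{k\ge0}e^{i\theta\tau_k}\,\xi_k\,e^{-w\tau_k/N}.$$
As $|\xi_k|\le C\ell_k$ and $\tau_k\ge k$, the series converges a.s. locally uniformly on $\mathbb H$. Let $\mathcal F_k=\sigma(\omega_0,\dots,\omega_{k-1})$. Then $\tau_k$ is $\mathcal F_k$-measurable, $\xi_k$ is independent of $\mathcal F_k$, and $\mathbf E\xi_k=0$.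

**Step 3: the variance does not degenerate.** This step chooses $\sigma$ and bounds it below. Let $s^2=\mathbf E|\xi_0|^2\le C$. Write $\zeta=e^{i\theta}$, $c=c(\zeta)$, $y=|c||\zeta-1|$. On $\{\omega_0=0\}$ we have $\xi_0=c(\zeta-1)$, so $|\xi_0|=y$. On $\{\omega_0=10^p\}$, $|\xi_0|=|\zeta+c(\zeta^{p+1}-1)|\ge1-(p+1)y$. If $y\ge\frac1{2(p+1)}$, the first event gives $s^2\ge\frac{\beta_+^{-1}}{4(p_0+1)^2}$. Otherwise $|\xi_0|\ge\frac12$ on the second event, and $s^2\ge\frac14\beta_+^{-(p_0+1)}$. In both cases
$$s^2\ge\kappa:=\frac{\beta_+^{-(p_0+1)}}{4(p_0+1)^2}>0 .$$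
Let $\sigma^2=s^2/\mu$. It is bounded below by a positive constant depending only on $J$. It is continuous in $\theta\in(0,2\pi)$: by (7), $c(e^{i\theta})$ is continuous there, so $\xi_0$ is continuous in $\theta$ and locally uniformly dominated by $C\ell_0$. Dominated convergence applies.

**Step 4: tightness.** This step reduces the claim to finite-dimensional laws. The summands of $Y^\circ(w)$ are martingale differences, hence orthogonal, so
$$\mathbf E|Y^\circ(w)|^2\le CN^{-1}\sum_ke^{-2k\operatorname{Re}w/N},$$
which is bounded uniformly for $w\in K'=\{\operatorname{dist}(w,K)\le2r_0\}$, where $r_0>0$ is so small that $K'\subset\mathbb H$. By the mean value property, $|Y^\circ(w)|^2\le\frac1{\pi r_0^2}\int_{K'}|Y^\circ|^2dA$ if $\operatorname{dist}(w,K)\le r_0$. Then Cauchy's estimate on circles of radius $r_0$ bounds $\sup_K|Y^{\circ\prime}|^2$ by $C\int_{K'}|Y^\circ|^2dA$. So $\sup_K|Y^\circ|$ and $\sup_K|Y^{\circ\prime}|$ have bounded second moments. Since $K$ is convex, a derivative bound is a Lipschitz bound. By Arzelà–Ascoli the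 laws are tight in $A(K)$, and so are the laws of pairs.

**Step 5: set up the martingale central limit theorem.** By Cramér–Wold it is enough to treat real parts of linear combinations. For distinct $w_j\in K$ and complex $\alpha_j,\alpha_j'$ consider
$$X=\operatorname{Re}\Big(\sum_j\alpha_j\frac{Y^\circ_\theta(w_j)}\sigma+\sum_j\alpha_j'\frac{Y^\circ_{\theta'}(w_j)}{\sigma'}\Big)=\sum_kD_k,$$
$$D_k=N^{-1/2}\operatorname{Re}\Big(e^{i\theta\tau_k}\frac{\xi_k}\sigma h(\tau_k/N)+e^{i\theta'\tau_k}\frac{\xi_k'}{\sigma'}h'(\tau_k/N)\Big),$$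
where $h(t)=\sum_j\alpha_je^{-w_jt}$, $h'(t)=\sum_j\alpha_j'e^{-w_jt}$, and the primes on $\xi,\sigma$ refer to $\theta'$. For the one-angle statement take all $\alpha_j'=0$. If all $\alpha_j,\alpha_j'$ vanish there is nothing to prove. Otherwise
$$v:=\tfrac12\int_0^\infty(|h|^2+|h'|^2)\,dt>0,$$
since distinct exponentials are linearly independent. Each $D_k$ is $\mathcal F_{k+1}$-measurable with $\mathbf E[D_k|\mathcal F_k]=0$. The tool is the martingale CLT for triangular arrays (Billingsley, *Probability and Measure*, Thm 35.12): if for each $l$ the $D_{l,k}$ are martingale differences, $\sum_k\mathbf E[D_{l,k}^2|\mathcal F_{l,k}]\to v$ in probability with $v>0$ constant, and $\sum_k\mathbf E[D_{l,k}^21_{|D_{l,k}|\ge\epsilon}]\to0$ for each $\epsilon>0$, then $\sum_kD_{l,k}\Rightarrow\mathcal N(0,v)$.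

With $u=\min_j\operatorname{Re}w_j$ we have $|h(t)|,|h'(t)|\le Ce^{-ut}$ and $\tau_k\ge k$. Hence $\sum_{k>N^2}\mathbf ED_k^2\le CN^{-1}\sum_{k>N^2}e^{-2uk/N}\to0$, so truncation at $k\le N^2$ is harmless, both for $X$ and for $V=\sum_k\mathbf E[D_k^2|\mathcal F_k]$. Also $\sum_k\mathbf E|D_k|^3\le CN^{-3/2}\sum_ke^{-3uk/N}\to0$, which gives the last (Lindeberg) condition because $D_k^21_{|D_k|\ge\epsilon}\le|D_k|^3/\epsilon$. It remains to show $V\to v$ in probability.

For constants $A,A'$, $\mathbf E[\operatorname{Re}(A\xi)\operatorname{Re}(A'\xi')]=\frac12\operatorname{Re}(A\overline{A'}\,\mathbf E\xi\overline{\xi'}+AA'\,\mathbf E\xi\xi')$. Apply this with $A=e^{i\theta\tau_k}h(\tau_k/N)/\sigma$ and $A'=e^{i\theta'\tau_k}h'(\tau_k/N)/\sigma'$, and use $s^2/\sigma^2=\mu$. This gives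
$$V=\frac\mu{2N}\sum_k\big(|h(\tau_k/N)|^2+|h'(\tau_k/N)|^2\big)+\text{oscillating terms},\tag{9}$$
where the oscillating terms are real parts of bounded multiples of finitely many sums $N^{-1}\sum_ke^{i\psi\tau_k}H(\tau_k/N)$, with $\psi\in\{2\theta,2\theta',\theta\pm\theta'\}$ and $H\in\{h^2,h'^2,hh',h\overline{h'}\}$. For the one-angle statement only $\psi=2\theta$ occurs. Each $H$ is a finite combination of exponentials $e^{-\lambda t}$, $\operatorname{Re}\lambda>0$. By the hypotheses on $\theta,\theta'$ no $\psi$ lies in $2\pi\mathbb Z$.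

**Step 6: the main term of (9) tends to $v$.** We replace $\tau_k$ by its mean. Since $\tau_k$ is a sum of $k$ i.i.d. variables with bounded variance, $\mathbf E|\tau_k-k\mu|\le C\sqrt k$. As $|h|^2,|h'|^2$ are Lipschitz on $[0,\infty)$, replacing $\tau_k$ by $k\mu$ for $k\le BN$ costs in $L^1$ at most $\frac CN\sum_{k\le BN}\frac{\sqrt k}N\le C_BN^{-1/2}$. The terms $k>BN$ contribute at most $Ce^{-2uB}$. The sums $\frac\mu{2N}\sum_{k\le BN}(|h|^2+|h'|^2)(k\mu/N)$ are Riemann sums of step $\mu/N$ and differ from $\frac12\int_0^{B\mu}(|h|^2+|h'|^2)dt$ by $o(1)$, uniformly in $\mu\in[1,C]$. Let $l\to\infty$ and then $B\to\infty$.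

**Step 7: the oscillating terms of (9) tend to $0$.** It suffices to take $H(t)=e^{-\lambda t}$, so the sum is $N^{-1}\sum_ky^{\tau_k}$ with $y=e^{i\psi-\lambda/N}$. Put $M_k=y^{\tau_k}(y^{\ell_k}-g(y))$, which are martingale differences. Since $y^{\tau_k}y^{\ell_k}=y^{\tau_{k+1}}$, summation gives
$$(1-g(y))\sum_ky^{\tau_k}=1+\sum_kM_k,\qquad\mathbf E\Big|\sum_kM_k\Big|^2\le4\sum_k|y|^{2k}\le CN.\tag{10}$$
By (7) and the Lipschitz property of $g$, $|1-g(y)|\ge c>0$ for large $N$. Hence $\mathbf E|N^{-1}\sum_ky^{\tau_k}|^2\le C/N\to0$.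

**Step 8: identify the limit.** So $V\to v$ in probability and $X\Rightarrow\mathcal N(0,v)$. The variable $\operatorname{Re}(\sum\alpha_jG(w_j)+\sum\alpha_j'G'(w_j))$, with $G,G'$ independent, is Gaussian. By circularity its variance is $\frac12\mathbf E|\sum\alpha_jG(w_j)|^2+\frac12\mathbf E|\sum\alpha_j'G'(w_j)|^2$, and $\mathbf E|\sum\alpha_jG(w_j)|^2=\sum_{j,k}\frac{\alpha_j\overline{\alpha_k}}{w_j+\overline{w_k}}=\int_0^\infty|h|^2dt$. So the variance is $v$. Together with Step 4, this proves $Y^\circ_\theta/\sigma\Rightarrow G$ and the joint statement. $\square$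

## 8. Zeros near every $e^{i\theta}$, for almost every and for generic $\beta$

**Step 1: $G$ has a zero in a fixed disc with positive probability, stably.** Let $U=\{|w-2|<1\}$ and $K=\overline U\subset\mathbb H$, and let
$$\mathcal O=\{F\in A(K):F\not\equiv0,\ F\text{ has a zero in }U\}.$$
$\mathcal O$ is open. Take a small circle around a zero of $F$, which is isolated, with $|F|\ge\epsilon>0$ on the circle. If $\|\tilde F-F\|<\epsilon$, then $\tilde F$ is nonzero on the circle and by Rouché has a zero inside.

By (6), with $q(w)=\frac{w-1}{w+1}$ and $S(q)=\sum_{k\ge1}\zeta_kq^k$, $G$ has a zero in $U$ iff $-\zeta_0\in S(q(U))$. A.s. $\zeta_1\ne0$, so $S$ is nonconstant and $S(q(U))$ is a nonempty open set, independent of $\zeta_0$. As $\zeta_0$ has a positive density on $\mathbb C$, conditioning on $(\zeta_k)_{k\ge1}$ shows that the probability is positive. Also $G\not\equiv0$ a.s. So $\mathbf P(G\in\mathcal O)>0$.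

For $\rho>0$ let $\mathcal O_\rho=\{F\in A(K):\operatorname{dist}(F,A(K)\setminus\mathcal O)>\rho\}$. These sets are open and increase to $\mathcal O$ as $\rho\downarrow0$. Fix $\rho$ with $2\delta:=\mathbf P(G\in\mathcal O_\rho)>0$. If $F\in\mathcal O_\rho$ and $\|\tilde F-F\|<\rho$, then $\tilde F\in\mathcal O$.

**Step 2: a uniform lower bound on every full interval.** Fix $J$ and $\theta\in(0,2\pi)\setminus\{\pi\}$. For a full $I\subset J$ of order $n$ use $N=n^4$ and the corresponding $\gamma=\gamma_{I,\theta}$. *Claim: there is $n_*$ such that $\mathbf P_I(\gamma\Phi_\theta\in\mathcal O_\rho)\ge\delta$ for every full $I\subset J$ of order $n\ge n_*$.* Otherwise there are full $I_l\subset J$ of orders $n_l\to\infty$ with probability $<\delta$. Since $(\log n^4)^2\le n=N^{1/4}$ for large $n$, Proposition 11 applies, and the portmanteau theorem gives $\liminf\ge2\delta$, a contradiction.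

**Step 3: from positive probability to almost every $\beta$.** Let $A_n$ be the set of $\beta\in J$ for which $n$ is a full time, $I_n(\beta)\subset J$, and $\gamma\Phi_\theta\in\mathcal O_\rho$ (for $I=I_n(\beta)$, $N=n^4$). It is a countable union of Borel subsets of intervals, so it is Borel. For $q\ge n_*$ let $B_q=J\setminus\bigcup_{n\ge q}A_n$. We show $|B_q|=0$.

Suppose $|B_q|>0$. By Lebesgue's density theorem and Lemma 6 there is a density point $\beta\in B_q\cap\operatorname{int}J$ of $B_q$ with infinitely many full times. For large full times $n$ we have $I_n(\beta)\subset J$: the interval $I_n(\beta)\cap[\beta_-,\infty)$ contains $\beta$ and has length at most $2\beta_-^{1-n}\to0$, so it reaches neither $\beta_-$ nor $\beta_+$. By Step 2, the part of $I_n(\beta)$ inside $A_n$ has measure at least $\delta|I_n(\beta)|$, so $|I_n(\beta)\setminus B_q|\ge\delta|I_n(\beta)|$ for $n\ge q$. But with $\epsilon_n=|I_n(\beta)|\to0$,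
$$|I_n(\beta)\setminus B_q|\le\big|[\beta-\epsilon_n,\beta+\epsilon_n]\setminus B_q\big|=o(\epsilon_n),$$
a contradiction. So $|B_q|=0$ for all $q\ge n_*$. In other words, for a.e. $\beta\in J$ there are infinitely many full times $n$ with $I_n(\beta)\subset J$ and $\gamma\Phi_\theta\in\mathcal O_\rho$, $N=n^4$. Let $J$ run over a countable exhaustion of $(1,\infty)$ and $\theta$ over a countable dense set $\mathcal D\subset(0,2\pi)\setminus\{\pi\}$. For a.e. $\beta>1$ the statement holds for all $J$ of the exhaustion containing $\beta$ and all $\theta\in\mathcal D$ simultaneously.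

**Step 4: proof of Theorem 2(i).** We now perturb by $g$. Take a $\beta$ as at the end of Step 3, a $J$ containing it, $\theta\in\mathcal D$, and $g(z)=o((1-|z|)^{-1/2})$. For $w\in K$ we have $1\le\operatorname{Re}w\le3$, so $z=e^{i\theta-w/N}$ satisfies $|z|\ge e^{-3/N}\to1$ and $1-|z|\ge1-e^{-1/N}\ge c/N$. As $|\gamma|\le C$,
$$\sup_{w\in K}\big|\gamma N^{-1/2}g(e^{i\theta-w/N})\big|\to0\qquad(N\to\infty).$$
For infinitely many $n$ this is $<\rho$ and $\gamma\Phi_\theta\in\mathcal O_\rho$, so $\gamma N^{-1/2}(f_\beta-g)(e^{i\theta-w/N})$, as a function of $w$, lies in $\mathcal O$. Hence $f_\beta-g\not\equiv0$ has a zero in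
$$\{e^{i\theta-w/N}:w\in U\}\subset\{e^{-3/N}<|z|<e^{-1/N},\ |\arg z-\theta|<1/N\}.$$
So zeros accumulate at $e^{i\theta}$ for all $\theta\in\mathcal D$, hence at every point of the circle. The exceptional null set does not depend on $g$. The case $g=0$ is the statement on zeros of $f_\beta$, and constant $g$ gives the statement on values in sectors. $\square$

**Step 5: proof of Theorem 1.** Take $g=0$: for a.e. $\beta$ and every $\eta>0$, $f_\beta$ has a zero in $1-\eta<|z|<1$, hence infinitely many zeros in $D$. The conjecture is proved. $\square$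

**Step 6: proof of Theorem 2(ii).** We turn full measure into open dense sets. For an open arc $\Gamma$ with rational endpoints and $j\ge1$ let $\mathcal Z_{\Gamma,j}$ be the set of $\beta>1$ such that $f_\beta$ has a zero $z$ with $1-1/j<|z|<1$, $z/|z|\in\Gamma$. By (i) its complement is null. The intersection of all $\mathcal Z_{\Gamma,j}$ is the set in (ii).

Let $E_0$ be the set of $\beta$ with $\varphi_n(\beta)=0$ for some $n\ge1$. By Lemma 4 each $I_w$ contains at most one such point for $n=|w|$, so $E_0$ is countable. Let $\beta\in\mathcal Z_{\Gamma,j}\setminus E_0$. By Lemma 4, $\beta$ is interior to $I_n(\beta)$ for every $n$. The first $n$ digits are constant on $I_n(\beta)$ and digits are locally bounded, so $f_{\beta'}\to f_\beta$ locally uniformly in $D$ as $\beta'\to\beta$. Since $f_\beta(0)=-1$, $f_\beta\not\equiv0$, and Hurwitz's theorem shows that $f_{\beta'}$ has a zero in the open region $\{1-1/j<|z|<1,\ z/|z|\in\Gamma\}$ for all $\beta'$ near $\beta$. So $\beta$ is an interior point of $\mathcal Z_{\Gamma,j}$. Hence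 $\operatorname{int}\mathcal Z_{\Gamma,j}$ has full measure, so it is open and dense, and the countable intersection is residual. $\square$

## 9. Counting the zeros: proof of Theorem 3(b) and (c)

We now use the two-angle part of Proposition 11. The windows around different angles become independent, so the average over $\theta$ of the number of zeros per window concentrates.

**Step 1: reduce (b) to full intervals.** Write $r=e^{-1/N}$, so $(1-r)N\to1$ as $N\to\infty$. It suffices to show $|\{\beta\in J:n_\beta(e^{-1/N})<(\frac12-\varepsilon)N\}|\to0$ for every $\varepsilon\in(0,\frac12)$. Indeed, $(1-r)n_\beta(r)<\frac12-\varepsilon$ implies $n_\beta(r)<(\frac12-\frac\varepsilon2)N$ for large $N$, and for $\varepsilon\ge\frac12$ the set in (b) is empty.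

Let $J^+\subset(1,\infty)$ be a compact interval containing $J$ in its interior, $q=\lceil(\log N)^2\rceil$, $Q=q^2$, so $Q\le N^{1/4}$ for large $N$. The bound in (3) is $(\beta_++1)^q\cdot2\beta_-^{1-q^2}\to0$. So outside a set of measure $o(1)$ every $\beta\in J$ has a full time in $(q,Q]$. Let $n$ be the first one. The intervals $I_n(\beta)$ so obtained are pairwise disjoint or equal: two of them are nested or disjoint, and strict nesting would contradict the choice of the *first* full time. They are full and satisfy $(\log N)^2\le n\le N^{1/4}$. For large $N$ they are contained in $J^+$, since by Lemma 5 for $J^+$ their lengths tend to $0$ uniformly. So it is enough to show: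

*if $I_l\subset J^+$, $n_l,N_l\to\infty$ are as in Proposition 11 (for $J^+$), then $\mathbf P_{I_l}\big(n_\beta(e^{-1/N_l})<(\frac12-\varepsilon)N_l\big)\to0$.*

For then the supremum of these probabilities over all admissible $I$ tends to $0$ as $N\to\infty$ (otherwise choose a bad sequence), and one sums over the disjoint intervals, of total length at most $|J^+|$.

**Step 2: a continuous functional below the zero count.** Convergence in law speaks about bounded continuous functionals, so we build one. Fix $u_2>1$, $T\in\mathbb N$, $S=\{u+iv:1<u<u_2,\ 0<v<1\}$, $K=\overline S$. For $F\in A(K)$ let $Z(F)\in[0,\infty]$ be the number of zeros in $S$ with multiplicity ($Z(0):=0$), and $Z_T=\min(Z,T)$. By Rouché on small circles around finitely many zeros, $Z_T$ is lower semicontinuous. Put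
$$\chi_j(F)=\inf_{\tilde F}\big(Z_T(\tilde F)+j\|F-\tilde F\|\big)\in[0,T].$$
Then $\chi_j$ is $j$-Lipschitz, increasing in $j$, and $\chi_j\le Z_T$. Given $F$ and $\eta>0$, choose $\varrho>0$ with $Z_T(\tilde F)>Z_T(F)-\eta$ for $\|\tilde F-F\|<\varrho$. Then $\chi_j(F)\ge\min(Z_T(F)-\eta,\,j\varrho)$, so $\chi_j\uparrow Z_T$ pointwise.

**Step 3: the intensity of the zeros of $G$.** This identifies the constant $\frac12$. For $\phi\in C_c^\infty(\mathbb H)$, a.s. $\sum_{G(w)=0}\phi(w)=\frac1{2\pi}\int\Delta\phi\,\log|G|\,dA$. With $u=\operatorname{Re}w$, $\mathbf E|G(w)|^2=\frac1{2u}$, so $G(w)\sqrt{2u}$ is a standard complex Gaussian. Hence $\mathbf E\big|\log|G(w)|\big|$ is locally bounded and $\mathbf E\log|G(w)|=-\frac12\log(2u)+\text{const}$. By Fubini and integration by parts the zeros have intensity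
$$\frac1{2\pi}\Delta\big(-\tfrac12\log u\big)=\frac1{4\pi u^2}.$$
Approximating $1_S$ from below by test functions, $\mathbf EZ(G)=\int_S\frac{dA}{4\pi u^2}=\frac1{4\pi}\big(1-\frac1{u_2}\big)$, that is, $2\pi\mathbf EZ(G)=\frac12(1-\frac1{u_2})$. By monotone convergence choose $u_2$, $T$, $j$ such that $\chi=\chi_j$ satisfies $2\pi\mathbf E\chi(G)>\frac12-\frac\varepsilon2$.

**Step 4: averaging over the angle.** Let
$$X_l=\int_0^{2\pi}\chi(\gamma_{l,\theta}\Phi_\theta)\,d\theta .$$
The integrand is continuous in $\theta\in(0,2\pi)\setminus\{\pi\}$, since $\gamma_{l,\theta}$ is and $f_\beta$ is uniformly continuous on compact subsets of $D$. It is Borel in $\beta$, hence jointly measurable. A zero $\zeta$ of $f_\beta$ lies in $\{e^{i\theta-w/N}:w\in S\}$ iff $e^{-u_2/N}<|\zeta|<e^{-1/N}$ and $\theta\in\arg\zeta+(0,1/N)$ mod $2\pi$, and $w\mapsto e^{i\theta-w/N}$ is conformal and injective on $S$. Since $\chi\le Z$ and $Z(\gamma F)=Z(F)$ for $\gamma\ne0$,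
$$X_l\le\int_0^{2\pi}Z(\Phi_\theta)\,d\theta=\frac1N\#\{\zeta:f_\beta(\zeta)=0,\ e^{-u_2/N}<|\zeta|<e^{-1/N}\}\le\frac{n_\beta(e^{-1/N})}N,\tag{11}$$
zeros counted with multiplicity.

**Step 5: concentration, and the end of (b).** The functional $\chi$ is bounded and continuous. By Proposition 11 the expectation of the integrand converges to $\mathbf E\chi(G)$ for every $\theta\in(0,2\pi)\setminus\{\pi\}$, so by bounded convergence $\mathbf EX_l\to2\pi\mathbf E\chi(G)$. Likewise, by the two-angle statement, for a.e. pair $(\theta,\theta')$ we have $\mathbf E[\chi(\gamma_{l,\theta}\Phi_\theta)\chi(\gamma_{l,\theta'}\Phi_{\theta'})]\to(\mathbf E\chi(G))^2$, so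
$$\mathbf EX_l^2=\iint\mathbf E\big[\chi(\gamma_{l,\theta}\Phi_\theta)\chi(\gamma_{l,\theta'}\Phi_{\theta'})\big]\,d\theta\,d\theta'\to(2\pi\mathbf E\chi(G))^2 .$$
Hence the variance of $X_l$ tends to $0$ and $X_l\to2\pi\mathbf E\chi(G)>\frac12-\frac\varepsilon2$ in probability. By (11), $\mathbf P_{I_l}(n_\beta(e^{-1/N_l})<(\frac12-\varepsilon)N_l)\le\mathbf P_{I_l}(X_l<\frac12-\varepsilon)\to0$. This proves (b). $\square$

**Step 6: proof of (c).** We integrate (b) against the upper bound (a). Let $\Lambda(r)=\log\frac1{1-r}$ and $\varepsilon\in(0,\frac12)$. By (b),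
$$\int_Jn_\beta(t)\,d\beta\ge\frac{(\frac12-\varepsilon)(|J|-o(1))}{1-t}\qquad(t\to1).$$
Integrating against $\frac{dt}t\ge dt$ (Fubini), $\liminf_{r\to1}\Lambda(r)^{-1}\int_JL_\beta(r)\,d\beta\ge(\frac12-\varepsilon)|J|$, and $\varepsilon$ is arbitrary. By (a), $L_\beta(r)/\Lambda(r)\le\frac12+o(1)$ uniformly on $J$. Put $x=L_\beta(r)/\Lambda(r)-\frac12$ and use $|x|=-x+2x^+$. The lower bound on the integral gives $\limsup\int_J(-x)\,d\beta\le0$, and the uniform upper bound gives $\int_Jx^+d\beta\to0$. So $\int_J|x|\,d\beta\to0$, which is the $L^1(J)$ convergence.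

Along a suitable sequence $r_j\to1$ we then have $L_\beta(r_j)/\Lambda(r_j)\to\frac12$ for a.e. $\beta\in J$. With the upper bound from (a), $\limsup_{r\to1}L_\beta(r)/\Lambda(r)=\frac12$ a.e. on $J$. Similarly, (b) says that $(\frac12-(1-r)n_\beta(r))^+\to0$ in measure on $J$. So it tends to $0$ a.e. along some sequence $r_j\to1$, and $\limsup_{r\to1}(1-r)n_\beta(r)\ge\frac12$ a.e. on $J$. Exhaust $(1,\infty)$ by countably many $J$. $\square$
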